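\title{The Cartesian square of the Chacon transformation is not loosely Bernoulli}

\begin{abstract}
Let $T$ be the Chacon transformation. We prove that $T\times T$ is not loosely Bernoulli, in a quantitative form: for every $\eta>0$ there is $\varepsilon>0$ such that, for all large $N$, two independent $T\times T$-names of length $N$ are $\varepsilon$-close in the $\bar f$ metric with probability at most $\eta$. A matching with few losses must make the relative displacement of the blocks of one pair of points agree with that of the other pair. Read from high levels to low levels, the difference of the displacements is a walk that the matching can steer but cannot damp: a variance bound for ternary digit counts and a Tanaka-type estimate show that disagreement on a fraction $c$ of the levels produces disagreement at lower levels with density of order $c^{2/3}/\log(1/c)$, which exceeds $c$ for small $c$.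
\end{abstract}

\section{Introduction}

\subsection{The Chacon transformation}
Start with an interval $\mathcal C_0$ of length $2/3$, regarded as a column of height $h_0=1$. Given a column $\mathcal C_n$ of $h_n$ levels of equal width, cut it into three subcolumns of equal width, place one new interval (a \emph{spacer}) on top of the middle subcolumn, and stack the three subcolumns from left to right to form $\mathcal C_{n+1}$. The map $T$ sends each level other than the top one to the level above it by translation. Since $h_{n+1}=3h_n+1$ and the levels of $\mathcal C_n$ have width $\frac23 3^{-n}$,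
\[
2h_n+1=3^{n+1},\qquad \mu(\mathcal C_n)=1-3^{-n-1}.
\]
In the limit one obtains an invertible, ergodic, measure-preserving automorphism $T$ of a Lebesgue probability space $(X,\mu)$, the \emph{Chacon transformation}. It has rank one: every measurable set is approximated by unions of levels of $\mathcal C_n$ as $n\to\infty$. The \emph{name} of $x\in X$ is the sequence $(x_t)_{t\in\mathbb Z}$ with $x_t=0$ if $T^tx\in\mathcal C_0$ and $x_t=1$ otherwise. While the orbit climbs once through $\mathcal C_n$ the name reads the word $B_n$, where $B_0=0$ and $B_{n+1}=B_nB_n1B_n$; equivalently, $T$ is the shift on the orbit closure of the sequence built from these words, with its unique invariant probability measure.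

Two properties place $T\times T$ in the setting of the question below. First, a word of length $h_n$ in a name is a subword of $B_nB_n$ or of $B_n1B_n$, so there are at most $2h_n+3$ such words, and at most $(2h_n+3)^d$ words of $d$-tuples; hence every Cartesian power $T^{\times d}$ has zero entropy. Second, $T$ is weakly mixing, so $T\times T$ is ergodic. Indeed, if $f\circ T=\lambda f$ and $|f|=1$, then for any $\delta>0$ the function $f$ is within $\delta$ of a constant on nine tenths of some level of some $\mathcal C_n$; the map $T^{h_n}$ sends the first third of that level to the second third and $T^{h_n+1}$ sends the second third to the last, so $\lambda^{h_n}$ and $\lambda^{h_n+1}$ are within $2\delta$ of $1$, and $|\lambda-1|\le4\delta$.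

\subsection{The $\bar f$ metric and the loosely Bernoulli property}
A \emph{matching} between two words $a=a_0\dots a_{N-1}$ and $b=b_0\dots b_{N-1}$ is a list of pairs $(t_1,s_1),\dots,(t_k,s_k)$ with $t_1<\dots<t_k$, $s_1<\dots<s_k$ and $a_{t_i}=b_{s_i}$ for all $i$. Put $\bar f_N(a,b)=1-k/N$, where $k$ is the largest size of a matching, that is, the largest length of a common (not necessarily consecutive) subsequence. The Hamming distance is what one gets by insisting on $t_i=s_i$; the metric $\bar f_N$ forgives small changes of speed. For instance $0101\cdots01$ and $1010\cdots10$ differ in every position, while their $\bar f_N$ distance is $1/N$.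

\begin{definition}\label{def:LB}
An automorphism $S$ of zero entropy is \emph{loosely Bernoulli} if every finite partition $\mathcal Q$ has the following property. For every $\varepsilon>0$ and all sufficiently large $N$ there is a family $\mathcal G$ of atoms of $\bigvee_{i=0}^{N-1}S^{-i}\mathcal Q$, of total measure greater than $1-\varepsilon$, such that $\bar f_N(a,b)<\varepsilon$ for all $a,b\in\mathcal G$, atoms being identified with $\mathcal Q$-names of length $N$.
\end{definition}

In words: up to $\bar f$, almost all of the space has a single long name. Two ergodic automorphisms are Kakutani equivalent if they have isomorphic first-return maps to sets of positive measure, and a zero-entropy ergodic aperiodic automorphism of a non-atomic Lebesgue space is loosely Bernoulli if and only if it is Kakutani equivalent to an irrational rotation.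

The transformation $T$ itself is loosely Bernoulli, for a simple reason. Given $\mathcal Q$ and $\varepsilon$, choose $L$ and a partition $\mathcal Q'$ with the same labels, constant on each level of $\mathcal C_L$, whose label differs from that of $\mathcal Q$ on a set of measure less than $\varepsilon^2$. By Markov's inequality, outside a set of measure $\varepsilon$ the $\mathcal Q$-name and the $\mathcal Q'$-name of length $N$ differ in at most $\varepsilon N$ places. Every passage through $\mathcal C_L$ reads the same $\mathcal Q'$-word, and consecutive passages are separated by at most one spacer. Deleting these spacers and the two incomplete passages leaves a power of that word of length at least $N-N/h_L-1-2h_L$. So the $\bar f_N$ distance between two good names is at most $2\varepsilon+1/h_L+o(1)$.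

\subsection{The question and the result}
An automorphism $S$ of $(Y,\mu_Y)$ is of \emph{local rank one} if there are $b\in(0,1]$, measurable sets $F_n$ and integers $k_n\to\infty$ such that $F_n,SF_n,\dots,S^{k_n-1}F_n$ are pairwise disjoint, their union $R_n$ has measure at least $b$, and for every measurable $A$ there are unions $A_n$ of levels $S^iF_n$ with $\mu_Y((A\cap R_n)\,\triangle\,A_n)\to0$. Lema\'nczyk and Mentzen proved that $T\times T$ is not of local rank one, so no single tower of substantial measure can play for $T\times T$ the role that $\mathcal C_L$ played above. Whether $T\times T$ (with the product measure) is loosely Bernoulli is stated as an open problem in \cite{subst}. This is the question we answer.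

There are reasons to guess yes. Both factors are loosely Bernoulli, there are only polynomially many names, and by ergodicity every finite pattern occurs with the same frequency in almost all names of $T\times T$, so that only the order of the patterns can be an obstruction, and a matching may delete a fixed proportion of the symbols. The reason for doubt is that a deletion now removes a symbol from both coordinates at once: it can align $x$ with $x'$, or $y$ with $y'$, but it does not change the position of $y$ relative to $x$.

Let $\mathcal P$ be the partition of $X\times X$ into four sets according to $(x_0,y_0)$, and write $\bar f_N((x,y),(x',y'))$ for the distance between the $\mathcal P$-names at times $0,\dots,N-1$.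

\begin{theorem}\label{thm:main}
For every $\eta\in(0,1)$ there are $\varepsilon>0$ and $N_0$ such that for all $N\ge N_0$
\[
\mu^{\otimes4}\big\{(x,y,x',y'):\ \bar f_N\big((x,y),(x',y')\big)<\varepsilon\big\}\le\eta .
\]
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(i)] With $\eta,\varepsilon,N_0$ as in Theorem~\ref{thm:main} and $N\ge N_0$, every measurable subset of $X\times X$ of $\bar f_N$-diameter less than $\varepsilon$ has measure at most $\sqrt\eta$.
\item[(ii)] $T\times T$ is not loosely Bernoulli, and hence is not Kakutani equivalent to an irrational rotation.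
\item[(iii)] No zero-entropy automorphism having $T\times T$ as a factor is loosely Bernoulli. In particular $T^{\times d}$ is not loosely Bernoulli for any $d\ge2$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) If $E$ is such a set, then $E\times E$ is contained in the event of Theorem~\ref{thm:main}, so its measure squared is at most $\eta$. (ii) Take $\eta=\frac14$ and $\varepsilon_1<\min(\varepsilon,\frac14)$. A family $\mathcal G$ as in Definition~\ref{def:LB} for $\mathcal P$, $\varepsilon_1$ and $N\ge N_0$ would cover measure more than $\frac34$, while (i) allows at most $\frac12$. (iii) Pull $\mathcal P$ back by the factor map. The atoms of the refined partitions have the same names and measures as before, so the argument of (ii) applies to the lifted partition.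
\end{proof}

Section~\ref{sec:blocks} sets up the arithmetic of blocks. Section~\ref{sec:idea} introduces the displacement, works out the smallest cases and outlines the proof. The two main estimates are the variance bound of Section~\ref{sec:variance} and the dispersion bound of Section~\ref{sec:dispersion}; Section~\ref{sec:descent} iterates them from the top level down. Throughout, $\|\cdot\|$ is the distance to $0$ in $\mathbb R/\mathbb Z$, and intervals of times or levels are intervals of integers.

\section{Blocks and digits}\label{sec:blocks}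

Fix a point $w\in X$. An \emph{$n$-block} of $w$ is an interval of times $[A,A+h_n)$ during which the orbit of $w$ climbs once through $\mathcal C_n$. An $(n+1)$-block consists of three $n$-blocks, to which we give the \emph{digits} $0,1,2$, and one spacer time between the blocks with digits $1$ and $2$. A time $\tau$ in an $n$-block lies in a $j$-block for every $j\ge n$; we write $e_j(\tau)$ for the digit of that block, $A_j(\tau)$ for its start, and call $\tau-A_j(\tau)$ the \emph{offset}. A superscript $w$ is added when several points are in play. For an interval $I$ of times, $I^L$ is the set of its times that lie in $L$-blocks of the point under discussion.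

Under $\mu$, time $0$ fails to lie in an $L$-block with probability $3^{-L-1}$, and given that it lies in one, the digits $e_L,e_{L+1},\dots$ are independent and uniform, because each cut is into three equal parts. We discard once and for all an invariant null set, so that every time of every orbit lies in an $n$-block for large $n$ and its digits are neither eventually $0$ nor eventually $2$.

Passing from a $j$-block to the next $j$-block is called a \emph{$j$-transition}. Digits change by the odometer rule: if $i\ge j$ is least with $e_i\ne2$, then $e_j,\dots,e_{i-1}$ change from $2$ to $0$ and $e_i$ increases by $1$. The number $\sigma$ of spacers between the two blocks is the old value $e_i\in\{0,1\}$. Hence $2A_j$ increases by $2h_j+2\sigma=3^{j+1}+(2\sigma-1)$, and we call $2\sigma-1=\pm1$ the \emph{sign} of the transition. The \emph{index} of an $i$-block in its $(i+k)$-block is $U=\sum_{l<k}e_{i+l}3^l$; consecutive $i$-blocks have consecutive indices modulo $3^k$.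

The factor $2$ turns heights into powers of $3$ up to a correction that counts digits equal to $1$. Put $\nu_{[m,n)}(\tau)=\#\{j\in[m,n):e_j(\tau)=1\}$. From $A_j-A_{j+1}=e_jh_j+\mathbf 1_{e_j=2}$ and $2h_j=3^{j+1}-1$ we get $2A_j-2A_{j+1}=e_j3^{j+1}-\mathbf 1_{e_j=1}$, since $-e+2\cdot\mathbf 1_{e=2}$ equals $0,-1,0$ for $e=0,1,2$. Summing, for $\tau$ in an $m$-block and $n\ge m$,
\begin{equation}\label{eq:start}
2A_m-2A_n=\sum_{j=m}^{n-1}e_j3^{j+1}-\nu_{[m,n)} .
\end{equation}
Modulo $3^{j+1}$ the quantity $2A_j$ moves by only $\pm1$ per transition. We need an integer-valued version of this slowly moving residue.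

\begin{lemma}[Lifting]\label{lem:lift}
Fix a \emph{top level} $n$ and a time $\tau_0$ in an $n$-block. For $\tau$ in an $n$-block let $b_n(\tau)$ be the sum of the signs of the $n$-transitions from $\tau_0$ to $\tau$ (minus the sum from $\tau$ to $\tau_0$ if $\tau<\tau_0$). For $j\le n$ and $\tau$ in a $j$-block let $b_j(\tau)=b_n(\tau)-\nu_{[j,n)}(\tau)$. Then
\begin{enumerate}
\item[(a)] $2A_j(\tau)\equiv2A_n(\tau_0)+b_j(\tau)\pmod{3^{j+1}}$;
\item[(b)] $b_j$ is constant on $j$-blocks and changes at each $j$-transition by the sign of that transition.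
\end{enumerate}
\end{lemma}

\begin{proof}
We have $2A_n(\tau)\equiv2A_n(\tau_0)+b_n(\tau)$ modulo $3^{n+1}$, and \eqref{eq:start} gives $2A_j\equiv2A_n-\nu_{[j,n)}$ modulo $3^{j+1}$; this is (a). For (b), suppose first that the digits in $[j,n)$ are not all $2$. Then $b_n$ does not change, the digits going from $2$ to $0$ do not affect $\nu_{[j,n)}$, and the first digit different from $2$ goes either from $0$ to $1$ (sign $-1$, and $\nu$ increases by $1$) or from $1$ to $2$ (sign $+1$, and $\nu$ decreases by $1$). If the digits in $[j,n)$ are all $2$, then $\nu_{[j,n)}=0$ before and after, and the transition is also an $n$-transition with the same $\sigma$.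
\end{proof}

\begin{lemma}[Counting]\label{lem:count}
Let $L\le n$.
\begin{enumerate}
\item[(a)] Two times in $j$-blocks at distance at most $d$ are separated by fewer than $d/h_j+1$ $j$-transitions.
\item[(b)] In an interval of length $N$ at most $N/h_L+1$ times are not in $L$-blocks.
\item[(c)] An $n$-block $J$ satisfies $|J^L|=3^{n-L}h_L\ge(1-3^{-L-1})h_n$, and under the uniform measure on $J^L$ the digits $e_L,\dots,e_{n-1}$ are independent and uniform.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If there are $\kappa\ge1$ transitions, then $\kappa-1$ full blocks lie strictly between the two times, so $(\kappa-1)h_j<d$. (b) Two such times have a full $L$-block between them. (c) Each digit string $(e_L,\dots,e_{n-1})$ is carried by exactly one $L$-block in $J$, and $3^{n-L}h_L/h_n=(3^{n+1}-3^{n-L})/(3^{n+1}-1)\ge1-3^{-L-1}$.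
\end{proof}

The block structure is defined through the columns, but a matching sees only names. The link is that a name determines the blocks locally.

\begin{lemma}[Recognizability]\label{lem:recog}
Let $R_n=4\sum_{i<n}(h_i+1)=2h_n-2+2n\le6h_n$. If $w_{\tau+r}=w'_{\tau'+r}$ for all $|r|\le R_n$, then $\tau$ is in an $n$-block of $w$ if and only if $\tau'$ is in an $n$-block of $w'$, and then the offsets are equal.
\end{lemma}

\begin{proof}
For $n=0$ a time is in a $0$-block exactly when its symbol is $0$. Assume the statement for $n$ and agreement on $|r|\le R_{n+1}=R_n+4(h_n+1)$. Then for $|r|\le4(h_n+1)$ the times $\tau+r$ and $\tau'+r$ have the same status and offset at level $n$; in particular starts of $n$-blocks occur at the same values of $r$. Let $J$ be the last $n$-block of $w$ starting at or before $\tau$, say at $\tau-r_0$ with $0\le r_0\le h_n$. The next three $n$-blocks start before $\tau+4(h_n+1)$, so $r_0$ and the numbers $(\sigma_1,\sigma_2,\sigma_3)$ of spacers in the three gaps following $J$ are the same for $w$ and $w'$. A gap after digit $0$ has no spacer and a gap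 after digit $1$ has one, so if $J$ has digit $0,1,2$ the pattern is $(0,1,*)$, $(1,*,0)$, $(*,0,1)$ respectively. The first two patterns differ in $\sigma_1$, the first and third in $\sigma_2$, the last two in $\sigma_3$. So the digit $e$ of $J$ is determined. Finally $\tau$ lies in an $(n+1)$-block if and only if $r_0<h_n$ or $e=1$, and then its offset is $r_0+eh_n+\mathbf 1_{e=2}$.
\end{proof}

\section{Displacements and the idea of the proof}\label{sec:idea}

\subsection{The discrepancy}
Let $x,y,x',y'\in X$. Times of $x,y$ are denoted by $t$ and times of $x',y'$ by $s$; for $w\in\{x,y,x',y'\}$ the \emph{$w$-time} of a pair $(t,s)$ is $t$ if $w\in\{x,y\}$ and $s$ otherwise. If each $w$-time lies in a $j$-block of $w$, define the displacements $D_j(t)=A_j^y(t)-A_j^x(t)$ and $D'_j(s)=A_j^{y'}(s)-A_j^{x'}(s)$, and the \emph{discrepancy}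
\[
q_j(t,s)=2\big(D_j(t)-D'_j(s)\big)=\sum_w\operatorname{sg}(w)\,2A_j^w,\qquad z_j(t,s)=\frac{q_j(t,s)}{3^{j+1}}\in\mathbb R/\mathbb Z,
\]
where $\operatorname{sg}(y)=\operatorname{sg}(x')=1$, $\operatorname{sg}(x)=\operatorname{sg}(y')=-1$, and each $A_j^w$ is evaluated at the $w$-time. Two blocks containing a common time start less than $h_j$ apart, so $|q_j|<2\cdot3^{j+1}$. Figure~\ref{fig:disp} shows how spacers move the displacement.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.75cm]
\node at (-0.5,1.9) {$x$};
\node at (-0.5,0.3) {$y$};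
\draw (0,1.6) rectangle node {$0$} (2,2.2);
\draw (2,1.6) rectangle node {$1$} (4,2.2);
\filldraw[fill=gray] (4,1.6) rectangle (4.3,2.2);
\draw (4.3,1.6) rectangle node {$2$} (6.3,2.2);
\draw (6.3,1.6) rectangle node {$0$} (8.3,2.2);
\draw (0.8,0) rectangle node {$1$} (2.8,0.6);
\filldraw[fill=gray] (2.8,0) rectangle (3.1,0.6);
\draw (3.1,0) rectangle node {$2$} (5.1,0.6);
\draw (5.1,0) rectangle node {$0$} (7.1,0.6);
\draw (7.1,0) rectangle node {$1$} (9.1,0.6);
\draw[->] (0,0.85) -- node[above] {$d$} (0.8,0.85);
\draw[->] (2,0.85) -- node[above] {$d+1$} (3.1,0.85);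
\draw[->] (4.3,0.85) -- node[above] {$d$} (5.1,0.85);
\draw[->] (6.3,0.85) -- node[above] {$d$} (7.1,0.85);
\end{tikzpicture}
\caption{Consecutive $j$-blocks of two points $x$ and $y$ on a common time axis, labeled by their digits; spacers are shaded. The distance from the start of a block of $x$ to the start of the next block of $y$ changes whenever one point passes a spacer and the other does not.}\label{fig:disp}
\end{figure}

\begin{lemma}\label{lem:rigid}
Consider a matching of more than $(1-\varepsilon)N$ pairs between the $\mathcal P$-names of length $N$ of $(x,y)$ and $(x',y')$. For every $n$, at most $24h_n\varepsilon N+12h_n$ of the pairs at which $q_n$ is defined have $q_n\ne0$.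
\end{lemma}

\begin{proof}
List the pairs increasingly as $(t_i,s_i)$ and call $i$ a jump if $(t_{i+1}-t_i,s_{i+1}-s_i)\neq(1,1)$. Each jump skips an unmatched $t$ or $s$, so there are at most $2\varepsilon N$ jumps. Let $R=6h_n$. Discard the first $R$ and the last $R$ pairs and, for each jump $i$, the $2R$ pairs with indices in $(i-R,i+R]$. For a remaining pair, $(t_i+r,s_i+r)$ is matched for all $|r|\le R$. Lemma~\ref{lem:recog}, applied to $x,x'$ and to $y,y'$, gives $t_i-A_n^x=s_i-A_n^{x'}$ and $t_i-A_n^y=s_i-A_n^{y'}$, and subtracting gives $D_n=D_n'$.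
\end{proof}

\begin{example}\label{ex:graph}
Let $y=T^dx$ and $y'=T^{d'}x'$ with $0\le d<d'$, and take $n$ with $h_n\ge4(d+d'+2)$. If $t$ has offset less than $h_n-d$ in an $n$-block of $x$, then $D_n(t)=-d$; this excludes at most $(d+1)(N/h_n+2)$ times of $[0,N)$, and likewise for $s$ with $d'$. So a matching as in Lemma~\ref{lem:rigid} has at least $(\frac34-\varepsilon)N-2(d+d'+2)$ pairs with $q_n=2(d'-d)\neq0$, which forces $(24h_n+1)\varepsilon\ge\frac34-o(1)$. Thus $\liminf_N\bar f_N\ge3/(100h_n)$. In contrast, $\bar f_N((x,x),(x',x'))\to0$ for all $x,x'$, by deleting spacers as in the introduction. The theorem therefore cannot hold for all quadruples, and the proof must use genericity somewhere.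
\end{example}

For a typical pair the displacement is not constant, and the question is whether a matching can synchronize $D_n(t)$ with $D_n'(s)$. By \eqref{eq:start}, for $m\le n$,
\begin{equation}\label{eq:walk}
q_m\equiv q_n-\sum_w\operatorname{sg}(w)\,\nu^w_{[m,n)}\pmod{3^{m+1}},
\end{equation}
and the sum, having two plus and two minus signs, is at most $2(n-m)$ in modulus. With $n=j$ and $m=j-1$ this reads
\begin{equation}\label{eq:triple}
z_{j-1}=3z_j+\text{err},\qquad|\text{err}|\le2\cdot3^{-j}.
\end{equation}
So going down one level acts on $z$ almost as the tripling map: over a short range of levels the $z_j$ read off the successive ternary digits of one integer. We say loosely that level $j$ \emph{disagrees} if $\|z_j\|$ is not small. A disagreement at level $j$ alone says nothing about level $j-1$, as $z_j=\frac13$ shows. Information passes from high to low levels only through the digit counts in \eqref{eq:walk}, which form a walk with bounded steps as $m$ decreases. After $H=n-m$ steps the walk has size at most about $\sqrt H$, which is visible modulo $3^{m+1}$ only when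 $H$ is comparable with $9^m$. This dictates the scales: level $m$ is studied inside $n$-blocks with $n-m$ of order $9^m$.

\subsection{One increment, by hand}
Consider the increment of the walk over $k$ levels $[i,i+k)$, inside one $(i+k)$-block $J$ of $x$ on which the matching loses almost nothing. The four sequences of $i$-blocks then advance in step: when the block of $x$ has index $U$, those of $y,x',y'$ have indices $U+\kappa$, $U+a$, $U+a+\kappa'$ in $\mathbb Z/3^k$. Writing $\nu(U)$ for the number of ternary digits of $U$ equal to $1$ and $\Psi_\kappa(U)=\nu(U)-\nu(U+\kappa)$, the increment is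
\begin{equation}\label{eq:Phi}
\Phi(U)=\nu(U)-\nu(U+\kappa)-\nu(U+a)+\nu(U+a+\kappa')=\Psi_\kappa(U)-\Psi_{\kappa'}(U+a).
\end{equation}
The phase $a$ is the control: the matching may choose it afresh for each $J$ by deleting a few blocks beforehand. The difference $\kappa-\kappa'$ is tied to the discrepancies $z_j$, $i<j\le i+k$. If $\kappa=\kappa'$, the choice $a=0$ gives $\Phi=0$. Can the control cancel the increment when $\kappa\ne\kappa'$? For $k=1$, listing values at $U=0,1,2$,
\[
\Psi_0=(0,0,0),\qquad\Psi_1=(-1,1,0),\qquad\Psi_2=(0,1,-1).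
\]
The cyclic order of the values $-1,1,0$ is opposite in $\Psi_1$ and $\Psi_2$, so no phase makes them equal: for $\kappa=1$, $\kappa'=2$ and $a=0,1,2$ one finds $\Phi=(-1,0,1)$, $(-2,2,0)$, $(0,1,-1)$. Exchanging $\kappa$ and $\kappa'$ gives the same mean squares, and if one of them is $0$ the mean square is $\frac23$. So for uniform $U$ we have $\mathbb E\Phi=0$ and $\mathbb E\Phi^2\ge\frac23$ whenever $\kappa\ne\kappa'$, whatever the phase. Lemma~\ref{lem:variance} extends this to all $k$: each disagreeing level contributes a fixed amount of variance.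

\subsection{Outline}
Suppose a fraction $c$ of the $H$ levels in $(m,n]$ disagree. The increments are centered and have total variance of order at least $cH$, so one expects the walk to spread over a range $r=\sqrt{cH}$. The control could still try to concentrate the walk near a target $\bar q$, by placing the variance where the walk is already far from $\bar q$. Tanaka's formula excludes this for martingales: $\mathbb E|M-\bar q|$ never decreases, and it increases by the local time at $\bar q$. Either the walk is within $r$ of $\bar q$ at many active levels, and then the local time is of order $cH/r=r$; or at some level it is farther than $r$ from $\bar q$ on a large set, and then $\mathbb E|M-\bar q|$ is already of order $r$. Proposition~\ref{prop:disp} carries this out with a smoothed absolute value.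

A first-moment bound is what we need. The fourth moment of the walk is $O(H^2)$. If $E$ is the set where $|M-\bar q|$ is of order at least $r$, H\"older's inequality turns $\mathbb E|M-\bar q|\gtrsim\sqrt{cH}$ into $\sqrt{cH}\lesssim\mathbb P(E)^{3/4}\sqrt H$, that is, $\mathbb P(E)\gtrsim c^{2/3}$, while a variance bound would give only $cH\lesssim\mathbb P(E)^{1/2}H$, that is, $\mathbb P(E)\gtrsim c^2$. On $E$ the discrepancy $\|z_m\|$ is at least a power of $c$, and by \eqref{eq:triple} it is amplified to a true disagreement within $O(\log(1/c))$ levels below $m$. Repeating this at levels $m$ spaced $O(\log(1/c))$ apart yields disagreement with density of order $c^{2/3}/\log(1/c)$, which is at least $c$ for small $c$. The induction starts at the highest levels available in $[0,N)$, where a generic quadruple disagrees and the matching has no room to interfere. It ends at a fixed level, where Lemma~\ref{lem:rigid} is contradicted.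

\section{Variance of digit counts}\label{sec:variance}

\begin{lemma}\label{lem:variance}
There is an absolute constant $v_0\in(0,1]$ such that for all $k$, all $\kappa,\kappa',a\in\mathbb Z/3^k$, $U$ uniform on $\mathbb Z/3^k$ and $\Phi$ as in \eqref{eq:Phi},
\[
\mathbb E\,\Phi(U)^2\ge\frac{v_0}2\,\#\big\{l\in[2,k]:\ \|(\kappa-\kappa')/3^l\|\ge0.1\big\}.
\]
\end{lemma}

\begin{proof}
The four terms of $\Phi$ are strongly dependent because of carries. We avoid this by projecting on one digit at a time. Let $U_0,\dots,U_{k-1}$ be the digits of $U$, which are independent and uniform, and let $\Phi_d=\mathbb E[\Phi\mid U_d]$. All four terms have the same law, so $\mathbb E\Phi=0$; hence the $\Phi_d$ are centered and independent, $\mathbb E[\Phi\Phi_d]=\mathbb E\Phi_d^2$, and expanding $\mathbb E(\Phi-\sum_d\Phi_d)^2\ge0$ gives $\mathbb E\Phi^2\ge\sum_d\mathbb E\Phi_d^2$.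

\emph{Computing $\Phi_d$.} Fix $u\in\mathbb Z/3^k$. For $l\ne d$, the $l$-th digit of $U+u$ equals $1$ with conditional probability $\frac13$ given $U_d$: if $l>d$ because $U_l$ is uniform and independent of $U_d$ and of the carry into position $l$, and if $l<d$ because that digit is uniform and depends only on $U_0,\dots,U_l$. These terms cancel in $\Phi_d$. For $l=d$, write $\bar u=u/3^d\in\mathbb R/3\mathbb Z$, with integer part $u_d$ and fractional part $\phi=(u\bmod3^d)/3^d$. The carry into position $d$ is independent of $U_d$ and occurs with probability $\phi$. Given $U_d=e$, the $d$-th digit of $U+u$ is therefore $1$ with probability $1-\phi$, $\phi$ or $0$ according as $u_d\equiv1-e$, $-e$ or $2-e$. In all three cases this equals $\Lambda(\bar u-(1-e))$, where $\Lambda(z)=\max(0,1-\operatorname{dist}(z,3\mathbb Z))$. Define $v:\mathbb R/3\mathbb Z\to\mathbb R^3$ by $v(z)=(\Lambda(z),\Lambda(z-1),\Lambda(z-2))$, so that for $z\in[0,1]$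
\[
v(z)=(1-z,z,0),\qquad v(1+z)=(0,1-z,z),\qquad v(2+z)=(z,0,1-z).
\]
Thus $v$ is a bijection onto the boundary of the triangle whose vertices are the unit vectors; a point of the boundary has nonnegative coordinates with sum $1$, at least one of which vanishes. As $e$ runs over $0,1,2$, so does $1-e$ modulo $3$, and $u\mapsto\bar u$ is additive. Hence
\[
\mathbb E\Phi_d^2=V(\bar\kappa,\bar\kappa',\bar a),\qquad V(\xi,\xi',\alpha)=\tfrac13\big|v(0)-v(\xi)-v(\alpha)+v(\alpha+\xi')\big|^2,
\]
and $\mathbb E\Phi_{d-1}^2=V(3\bar\kappa,3\bar\kappa',3\bar a)$. One digit is not enough: for $k=2$, $d=1$, $\kappa=1$, $\kappa'=a=7$ we get $v(0)-v(\frac13)-v(\frac73)+v(\frac53)=0$ although $\bar\kappa\ne\bar\kappa'$. At the digit below, the same data give $v(0)-2v(1)+v(2)\ne0$. We therefore consider $V^*(\xi,\xi',\alpha)=V(\xi,\xi',\alpha)+V(3\xi,3\xi',3\alpha)$.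

\emph{Claim: $V^*>0$ if $\xi\ne\xi'$.} Suppose $V(\xi,\xi',\alpha)=0$, that is, $v(\xi)-v(0)=R-S$ with $S=v(\alpha)=(S_0,S_1,S_2)$ and $R=v(\alpha+\xi')=(R_0,R_1,R_2)$. We show that $\xi'=\xi$ or $V(3\xi,3\xi',3\alpha)>0$.

If $\xi=0$, then $R=S$ and $\xi'=0$. If $\xi\in[1,2]$, then $R_0-S_0=-1$, so $S=v(0)$, $\alpha=0$, $R=v(\xi)$ and $\xi'=\xi$.

Let $\xi\in(0,1)$, so that $R-S=(-\xi,\xi,0)$. If $S_2=0$, then $R_2=0$, so $\alpha=S_1$ and $\alpha+\xi'=R_1=S_1+\xi$, and $\xi'=\xi$. If $S_2>0$, then $S_0=R_0+\xi>0$ forces $S_1=0$; next $R_1=\xi>0$ and $R_2=S_2>0$ force $R_0=0$. So $S=(\xi,0,1-\xi)=v(2+\xi)$ and $R=(0,\xi,1-\xi)=v(2-\xi)$, which means $\alpha=2+\xi$ and $\xi'=-2\xi$. Put $u=3\xi\in(0,3)$. Then $3\alpha\equiv u$ and $3\alpha+3\xi'\equiv-u$, so $V(3\xi,3\xi',3\alpha)=0$ would mean $2v(u)-v(0)=v(3-u)$. For $u\in(0,1)$ the middle coordinates of the two sides are $2u>0$ and $0$. For $u\in[1,2]$ the first coordinate of the left side is $-1$. For $u\in(2,3)$ the middle coordinates are $0$ and $3-u>0$. So equality never holds.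

Let $\xi\in(2,3)$. Since $\Lambda$ is even and $3$-periodic, $v(-z)$ is $v(z)$ with the last two coordinates exchanged. Hence $V^*(\xi,\xi',\alpha)=V^*(-\xi,-\xi',-\alpha)$ with $-\xi\in(0,1)$ modulo $3$, and the previous case applies. This proves the claim.

The continuous function $V^*$ is thus bounded below by some $v_0\in(0,1]$ on the compact set where $\operatorname{dist}(\xi-\xi',3\mathbb Z)\ge0.3$. If $l\in[2,k]$ and $\|(\kappa-\kappa')/3^l\|\ge0.1$, take $d=l-1\ge1$; then $\operatorname{dist}(\bar\kappa-\bar\kappa',3\mathbb Z)=3\|(\kappa-\kappa')/3^l\|\ge0.3$, so $\mathbb E\Phi_d^2+\mathbb E\Phi_{d-1}^2\ge v_0$. Summing over such $l$ uses each $\mathbb E\Phi_d^2$ at most twice.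
\end{proof}

\section{Parameters}\label{sec:param}

The parameters are chosen in three rounds: absolute constants, then a base level $L$ depending on $\eta$, then $\varepsilon$. The length $N$ comes last; each use of ``$N$ large'' below refers to a threshold that depends on the parameters only.

\emph{Absolute constants.} Put $C_M=125(12^4+48)$ and $C_\rho=32(81C_M+7^4)$, which will be fourth-moment constants, and $c_1=3v_0/8192$, $c_2=c_1/2$. Fix $c_3\in(0,1)$ with $512C_Mc_3^2\le c_2\sqrt{c_3/2}$. For $c\in(0,1)$, the density of disagreeing levels to be propagated, let $\gamma=c_3c^{1/3}$ and $p=c_2\sqrt{c\gamma/2}=c_2\sqrt{c_3/2}\,c^{2/3}$. Then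
\begin{equation}\label{eq:gamma}
512\,C_M\gamma^2\le p\le\tfrac1{32}.
\end{equation}
Here $\gamma9^{m+1}$ will be the number of levels used above level $m$, and $p$ the proportion of points at which $\|z_m\|\ge\delta:=p/4$ is gained. Amplification takes $G=\lceil\log_2(1/\delta)\rceil$ levels. Let $g$ be the least integer with
\begin{equation}\label{eq:g}
10^6\sqrt{C_M}\,9^{-g}\le\frac p{16},\qquad\frac{\sqrt{C_\rho}}{\theta^2}\le\frac p{16}\quad\text{where }\theta=3^{g-4};
\end{equation}
note that $g\ge5$. Fluctuations at scale $3^m$ will be negligible at levels above $m+g$. Put $G'=G+g+1$. Both $G$ and $g$ are $O(1+\log(1/p))=O(1+\log(1/c))$, while $p/c$ is a constant times $c^{-1/3}$. We can therefore fix $c$ so small that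
\begin{equation}\label{eq:c}
40\,c\,G'\le p .
\end{equation}
This is the inequality that closes the induction. Finally let $k=\lceil704/(c_1c)\rceil$, the number of levels per increment, and define the loss thresholds
\[
\lambda_1=\min\Big(\frac{v_0}{64k^2},\frac{3^{-k}}{100}\Big),\qquad\lambda_0=\min\Big(\frac{\lambda_1}{16},\frac p8,c\Big(\frac{c_1}{256}\Big)^2\Big).
\]

\emph{The base level.} Put $H_m=k\lfloor\gamma9^{m+1}/k\rfloor$ and $n_m=m+H_m$; then $n_m$ is strictly increasing and $n_m\le10\cdot9^m$. Given $\eta$, choose $L$ so large that, with $L_1=L+G$,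
\begin{itemize}
\item[(L1)] for all $m\ge L$: $\frac12\gamma9^{m+1}\le H_m\le\gamma9^{m+1}$, $H_m\ge20(m+2G')$, $\sqrt{cH_m}\ge\max(2k,512/c_1)$;
\item[(L2)] $(4k+8)3^{-L}\le10^{-4}$, $\ 320\cdot3^{-L}\le\lambda_0$, $\ 4\cdot3^{-L-1}\le\eta/2$;
\item[(L3)] $3200\,G'p^{-2}\sum_{m\ge L_1}H_m^{-1}\le\frac18$.
\end{itemize}
This is possible because $H_m$ grows like $9^m$. Since $h_L\ge3^L$ and $\lambda_0\le p/8$, (L2) implies $12k\le h_L/16$ and $2\cdot3^{-L}\le\delta$.

\emph{The distance.} Let $\varepsilon=\min\big(\lambda_0/64,\ p/(768h_{L_1})\big)$.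

\section{Matchings, windows and the lifted discrepancy}\label{sec:windows}

In this section and the next, $x,y,x',y'$ are points with $\bar f_N((x,y),(x',y'))<\varepsilon$, and we fix a matching of more than $(1-\varepsilon)N$ pairs. Let $\Gamma$ be the set of those pairs whose $w$-time lies in an $L$-block of $w$ for each of the four $w$, so that $q_j$ and $z_j$ are defined on $\Gamma$ for all $j\ge L$. From now on \emph{matched} means occurring in a pair of $\Gamma$. By Lemma~\ref{lem:count}(b) at most $4(N/h_L+1)$ pairs were removed, so for $N$ large the total number of unmatched $t$'s and $s$'s in $[0,N)$ is at most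
\begin{equation}\label{eq:totalloss}
2\varepsilon N+8(N/h_L+1)\le2\varepsilon N+10\cdot3^{-L}N\le\lambda_0N/16 .
\end{equation}

For an interval $I$ of $t$-times let $\Gamma_I=\{(t,s)\in\Gamma:t\in I\}$, and let the \emph{hull} of $I$ be the smallest interval containing the $s$-times of $\Gamma_I$. The \emph{loss} $\ell(I)$ is the number of unmatched $t\in I$ plus the number of unmatched $s$ in the hull, and $\lambda_I=\ell(I)/|I|$. Because the matching is increasing, every matched $s$ in the hull belongs to a pair of $\Gamma_I$, and disjoint intervals have disjoint hulls. Consequently $|\Gamma_I|\ge(1-\lambda_I)|I|$, the hull has at most $|I|+\ell(I)$ elements, and the losses of disjoint subintervals of $I$ add up to at most $\ell(I)$.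

A \emph{window of level $n\ge L$} is an $n$-block $W$ of $x$ contained in $[0,N)$. It is \emph{admissible} if $\lambda_W\le1$ and $\Gamma_W\ne\emptyset$; this holds whenever $\lambda_W<1$. Moments make no sense modulo $3^{j+1}$, so on an admissible window we lift the discrepancy to the integers. Let $(t_0,s_0)$ be the first point of $\Gamma_W$, let $q_*=q_*^W=q_n(t_0,s_0)$, and let $b_j^w$ be given by Lemma~\ref{lem:lift} with top level $n$ and $\tau_0$ the $w$-time of $(t_0,s_0)$. For $L\le j\le n$ define on $\Gamma_W$
\[
\hat q_j=\hat q_j^{\,W}=q_*+\sum_w\operatorname{sg}(w)\,b^w_j,\qquad\text{and put}\qquad z_j(W)=q_*/3^{j+1}\in\mathbb R/\mathbb Z .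
\]
By Lemma~\ref{lem:lift}(a), $\hat q_j\equiv q_j$ modulo $3^{j+1}$, so $z_j=\hat q_j/3^{j+1}$ on $\Gamma_W$. The number $z_j(W)$ depends on the window alone; it is the value that $z_j$ would have if the digit counts did not contribute. Let $\chi(e)=\mathbf 1_{e=1}-\frac13$, which is centered for a uniform digit. Since the signs sum to $0$, for $L\le i\le j\le n$
\begin{equation}\label{eq:incr}
\hat q_i-\hat q_j=-\sum_w\operatorname{sg}(w)\,\nu^w_{[i,j)}=-\sum_w\operatorname{sg}(w)\sum_{l=i}^{j-1}\chi(e_l^w),\qquad|\hat q_i-\hat q_j|\le2(j-i).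
\end{equation}
Let $I_w=W$ for $w=x,y$, and let $I_w$ be the hull of $W$ for $w=x',y'$. The $w$-times of $\Gamma_W$ are exactly the matched times in $I_w$, at most $\ell(W)$ times of $I_w$ are unmatched, and $|I_w|\le2h_n$. By Lemma~\ref{lem:count}(a), $|b_n^w|\le3$ on $\Gamma_W$ and $I_w$ meets at most four $n$-blocks of $w$.

\begin{lemma}[Slow variation]\label{lem:slow}
Let $W$ be admissible of level $n$, $L\le j\le n$, and let $J$ be a $j$-block of $w$. Consider the points of $\Gamma_W$ whose $w$-time lies in $J$, in increasing order, and let $\ell_w(J)$ be the number of unmatched times on the other time axis between the first and the last of them ($0$ if there are none). Along these points the total variation of $\hat q_j$ is at most $M_J=6+2\ell_w(J)/h_j$. Moreover $\sum_J\ell_w(J)\le\ell(W)$, the sum over all $j$-blocks of $w$, and $\ell_x(J)\le\ell(J)$.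
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lift}(b) the total variation is at most the number of $j$-transitions of the four points between the first and the last pair. The point $w$ has none. The point on the same axis has at most $2$ by Lemma~\ref{lem:count}(a). On the other axis the range contains at most $h_j$ matched and $\ell_w(J)$ unmatched times, so each of the two remaining points has at most $2+\ell_w(J)/h_j$ transitions. The ranges on the other axis are disjoint for different $J$ and are contained in $W$ or in its hull; for $w=x$ the range is the hull of $J$.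
\end{proof}

\begin{lemma}[Moments]\label{lem:moments}
Let $W$ be admissible of level $n$, $H\ge1$, and $\max(L,n-H)\le j\le n$. Then
\[
\sum_{\Gamma_W}|\hat q_j-q_*|^4\le C_MH^2|W|,\qquad\sum_{\Gamma_W}|\hat q_j-q_*|^2\le\sqrt{C_M}\,H|W| .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:incr}, $\hat q_j-q_*$ is the sum of $\hat q_n-q_*$, of modulus at most $12$, and four terms $\pm S^w$ with $S^w=\sum_{l=j}^{n-1}\chi(e^w_l)$. A sum of at most $H$ independent centered variables bounded by $1$ has fourth moment at most $H+3H(H-1)\le3H^2$. The $w$-times of $\Gamma_W$ are distinct $L$-block times in at most four $n$-blocks of $w$, so Lemma~\ref{lem:count}(c) gives $\sum_{\Gamma_W}|S^w|^4\le12H^2|W|$. The first bound follows from $(u_1+\dots+u_5)^4\le125\sum u_i^4$, and the second from the Cauchy--Schwarz inequality and $|\Gamma_W|\le|W|$.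
\end{proof}

Now let $W$ be admissible of level $n_m$ with $m\ge L$. A point of $\Gamma_W$ is \emph{typical} if $|\hat q_j-q_*|\le3^{j+1}/1000$ for all $j\in(m+g,n_m]$; at such a point $\|z_j-z_j(W)\|\le10^{-3}$ for these $j$. By Chebyshev's inequality, Lemma~\ref{lem:moments} with $H=H_m\le9^{m+1}$, and \eqref{eq:g},
\begin{equation}\label{eq:typical}
\#\{\text{non-typical points}\}\le\sum_{j>m+g}10^6\sqrt{C_M}\,9^{m-j}|W|\le10^6\sqrt{C_M}\,9^{-g}|W|\le\frac p{16}|W| .
\end{equation}
The set of \emph{disagreeing levels} of $W$ is
\[
\mathcal B(W)=\{j\in(m+g,n_m]:\ \|z_j(W)\|\ge1/9\},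
\]
and $W$ is \emph{rich} if $\lambda_W\le\lambda_0$ and $|\mathcal B(W)|\ge cH_m$.

\section{Dispersion in a rich window}\label{sec:dispersion}

\begin{proposition}\label{prop:disp}
Let $m\ge L_1$ and let $W$ be a rich window of level $n_m$. Then for every $\bar q\in\mathbb R$,
\[
\sum_{\Gamma_W}|\hat q_m-\bar q|\ge c_2\sqrt{cH_m}\,|W| .
\]
\end{proposition}

Throughout the proof $n=n_m$, $H=H_m$, $\lambda=\lambda_W$ and $r=\sqrt{cH}$; by (L1), $r\ge2k$ and $r\ge8$. We smooth the absolute value at scale $r$: let $f(z)=\sqrt{r^2+(z-\bar q)^2}-r$. Then $0\le f(z)\le|z-\bar q|$, $|f'|\le1$, and $f''(z)=r^2(r^2+(z-\bar q)^2)^{-3/2}$ satisfies $0<f''\le1/r$ everywhere and $f''\ge10^{-3/2}/r\ge1/(32r)$ for $|z-\bar q|\le3r$. Also $f(z)>(\sqrt2-1)r>0.4r$ for $|z-\bar q|>r$.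

Split the levels into groups of $k$: let $\mathcal I=\{m,m+k,\dots,n-k\}$, a set of $H/k$ elements, and for $i\in\mathcal I$ put
\[
\Delta_i=\hat q_i-\hat q_{i+k}=-\sum_w\operatorname{sg}(w)Z_i^w,\qquad Z_i^w=\sum_{j=i}^{i+k-1}\chi(e_j^w),\qquad|\Delta_i|\le2k .
\]
Taylor's formula gives, with $\zeta_i$ between $\hat q_i$ and $\hat q_{i+k}$,
\begin{equation}\label{eq:taylor}
f(\hat q_i)-f(\hat q_{i+k})=f'(\hat q_{i+k})\Delta_i+\tfrac12f''(\zeta_i)\Delta_i^2 .
\end{equation}

\subsection{First-order terms}
For a martingale the first-order terms have mean zero. Here there is no filtration for which all four $Z_i^w$ are centered, because the blocks of the four points are not aligned and the matching is arbitrary. The remedy is to treat each $w$ in its own blocks: $Z_i^w$ sums to zero over an $(i+k)$-block of $w$, and $f'(\hat q_{i+k})$ is nearly constant there.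

\begin{lemma}\label{lem:first}
For every initial segment $\mathcal I'$ of $\mathcal I$, $\ \big|\sum_{i\in\mathcal I'}\sum_{\Gamma_W}f'(\hat q_{i+k})\Delta_i\big|\le\frac12c_1r|W|$.
\end{lemma}

\begin{proof}
We show that for each $w$
\begin{equation}\label{eq:first}
\Big|\sum_{i\in\mathcal I'}\sum_{\Gamma_W}f'(\hat q_{i+k})Z_i^w\Big|\le\Big[\frac{22H}{kr}+16+2\sqrt{\lambda H}+\frac{8\lambda H}r\Big]|W| .
\end{equation}
Four times the bracket equals $r\,[88/(kc)+64/r+8\sqrt{\lambda/c}+32\lambda/c]$. The first term is at most $c_1/8$ because $kc\ge704/c_1$, the second because $r\ge512/c_1$, and the last two because $\lambda/c\le(c_1/256)^2$. So \eqref{eq:first} implies the lemma.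

Fix $w$; the sets $I_w^L$ and $J^L$ refer to $L$-blocks of $w$. For $i\in\mathcal I'$ write $h=h_{i+k}$ and let $J$ denote an $(i+k)$-block of $w$. Define $\varphi_i$ on $I_w^L$ as follows. At a matched time it is the value of $f'(\hat q_{i+k})$ at the corresponding point of $\Gamma_W$. At an unmatched time in $J$ it is the value at the preceding matched time of $J\cap I_w$, or at the first following one if none precedes, or $0$ if $J\cap I_w$ has no matched time. Then $|\varphi_i|\le1$, and since $f'$ is $\frac1r$-Lipschitz, Lemma~\ref{lem:slow} shows that the total variation of $\varphi_i$ on $J^L\cap I_w$ is at most $M_J/r$. The sum in \eqref{eq:first} is the sum of $\sum_i\varphi_iZ_i^w$ over $I_w^L$ minus the sum over the unmatched times of $I_w^L$.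

\emph{The sum over $I_w^L$.} Fix $i$. For $j\in[i,i+k)$, the sum of $\chi(e_j^w)$ over the $L$-block times of a $(j+1)$-block, taken in increasing order, goes from $0$ down to $-u/3$, up to $u/3$ and back to $0$, where $u\le h_j$ is the number of such times in a $j$-block. Hence $Z_i^w$ sums to $0$ over $J^L$, and its sums over initial segments of $J^L$ are bounded by $\sum_{j<i+k}h_j/3\le h$. Summation by parts shows that a block $J\subset I_w$ contributes at most $hM_J/r=(6h+2\ell_w(J))/r$. There are at most $2|W|/h$ such blocks and $\sum_J\ell_w(J)\le|W|$, so together they contribute at most $14|W|/r$. At most two blocks meet $I_w$ without being contained in it. On such a block the sums of $Z_i^w$ over segments are at most $2h$, and summation by parts gives at most $2h(1+M_J/r)=2h+12h/r+4\ell_w(J)/r\le4h+4|W|/r$. The total for this $i$ is at most $22|W|/r+8h_{i+k}$. Since $\sum_ih_{i+k}\le2h_n$, the sum over $i$ is at most $(22H/(kr)+16)|W|$.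

\emph{The unmatched times.} There are at most $\lambda|W|$ of them, but the trivial bound $|\sum_i\varphi_iZ_i^w|\le H$ would cost $\lambda H|W|$, far more than $r|W|$. We use orthogonality across levels. Let $\bar\varphi_i$ be the function that is constant on each $(i+k)$-block $J$ of $w$, equal to the value of $\varphi_i$ at the first matched time of $J\cap I_w$, or $0$ if there is none. Write $\sum_i\varphi_iZ_i^w=g_1+g_2$ with $g_1=\sum_i\bar\varphi_iZ_i^w$. Consider $g_1$ on the $L$-block times of one $n$-block of $w$, with the uniform measure. For $i<i'$ in $\mathcal I'$, the product $\bar\varphi_i\bar\varphi_{i'}Z_{i'}^w$ depends only on the digits at levels $\ge i+k$, and $Z_i^w$ is centered and independent of these by Lemma~\ref{lem:count}(c). So the summands are orthogonal, each has mean square at most $k$, and $g_1$ has mean square at most $H$. Four $n$-blocks cover $I_w^L$, so $\sum_{I_w^L}g_1^2\le4H|W|$, and by Cauchy--Schwarz the sum of $|g_1|$ over unmatched times is at most $2\sqrt{\lambda H}\,|W|$. For $g_2$ use $|\varphi_i-\bar\varphi_i|\le M_J/r$ on $J^L\cap I_w$ and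 $|Z_i^w|\le k$. If $u(J)\le h$ is the number of unmatched times in $J^L\cap I_w$, the sum of $|g_2|$ over unmatched times is at most
\[
\sum_i\frac kr\sum_Ju(J)\Big(6+\frac{2\ell_w(J)}{h_{i+k}}\Big)\le\frac Hk\cdot\frac kr\big(6\lambda|W|+2\lambda|W|\big)=\frac{8\lambda H}r|W| .
\]
Adding the three contributions gives \eqref{eq:first}.
\end{proof}

\subsection{Second-order terms}
We now justify the picture of four sequences advancing in step. It cannot hold for all times at once: whether the $i$-block of $y$ containing $t$ is the earlier or the later of the two that overlap the $i$-block of $x$ depends on the offset of $t$. So we fix the offset and let the index vary. For $i\in\mathcal I$ let $\beta_i=\#(\mathcal B(W)\cap[i+7,i+k])$; the first six levels of each group are dropped because $q_i$ perturbs them. An $(i+k)$-block $J\subset W$ of $x$ is \emph{clean} if $\ell(J)\le\lambda_1h_{i+k}$, and \emph{typical} if $\Gamma_J$ contains a typical point.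

\begin{lemma}\label{lem:second}
If $J$ is clean and typical, then $\sum_{\Gamma_J}\Delta_i^2\ge\frac{v_0}8\beta_ih_{i+k}$.
\end{lemma}

\begin{proof}
We may assume $\beta_i\ge1$. Put $\bar h=3^{i+1}/2=h_i+\frac12$, so that $h_{i+k}\le3^k\bar h$ and $\ell(J)\le\bar h/100$. For a point of $\Gamma_J$ let $U^w$ be the index of the $i$-block of $w$ containing the $w$-time in its $(i+k)$-block, and let $\omega\in[0,h_i)$ be the offset of $t$ in its $i$-block of $x$.

\emph{Step 1: for most offsets the indices advance in step.} By \eqref{eq:start}, the $i$-block of $x$ in $J$ with index $u\in[0,3^k)$ starts at $A^x[u]=A^x[0]+u\bar h-\frac12\nu(u)$. Let $(t_1,s_1)$ be the first point of $\Gamma_J$, fix $w\ne x$, and let $\tau_1$ be the $w$-time of $(t_1,s_1)$. Number the $i$-blocks of $w$ consecutively by $v=0,1,\dots$, starting with the one containing $\tau_1$. The $w$-times of $\Gamma_J$ lie in an interval of at most $h_{i+k}+\ell(J)\le2h_{i+k}$ times, which contains at most two $(i+k)$-transitions of $w$. Lemma~\ref{lem:lift}(b) with top level $i+k$ shows that the blocks visited by $\Gamma_J$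 start at $A^w[v]=A^w[0]+v\bar h+\frac12\vartheta(v)$ with $|\vartheta(v)|\le k+2$. The $w$-time of $(t,s)\in\Gamma_J$ is $\tau=t+\tau_1-t_1+\varsigma$ with $|\varsigma|\le\ell(J)$: for $w=y$ we have $\varsigma=0$, and otherwise $\varsigma$ is the number of unmatched $s$'s minus the number of unmatched $t$'s between the two points. If $t=A^x[u]+\omega$ and $\tau$ lies in block $v$, then with $\Omega^w=A^x[0]-A^w[0]+\tau_1-t_1$,
\[
0\le\tau-A^w[v]=\Omega^w+\omega-(v-u)\bar h+\text{err}<\bar h,\qquad|\text{err}|\le k+1+\ell(J).
\]
Unless $\Omega^w+\omega$ is within $k+1+\ell(J)$ of $\bar h\mathbb Z$, this forces $v-u=\lfloor(\Omega^w+\omega)/\bar h\rfloor$, a function of $\omega$ only, and then $U^w-U^x$ modulo $3^k$ is a function of $\omega$ only. As $h_i<\bar h$, the exceptional $\omega$ lie in at most two real intervals of total length at most $2(k+1+\ell(J))$, so there are at most $2(k+2+\ell(J))$ of them. Over the three $w$ we exclude at most $6k+12+6\ell(J)\le12k+0.06\bar h\le h_i/8$ offsets. For each remaining $\omega$ there are $\kappa,a,\kappa'\in\mathbb Z/3^k$ such that all points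 of $\Gamma_J$ with offset $\omega$ satisfy
\begin{equation}\label{eq:step}
U^y=U^x+\kappa,\qquad U^{x'}=U^x+a,\qquad U^{y'}=U^x+a+\kappa' .
\end{equation}
If no point of $\Gamma_J$ has offset $\omega$, then all $3^k$ times of $J$ with that offset are unmatched; there are at most $\ell(J)/3^k\le h_i/16$ such offsets. So at least $h_i/2$ offsets are \emph{good}, meaning that \eqref{eq:step} holds and some point of $\Gamma_J$ has this offset.

\emph{Step 2: disagreeing levels are seen by $\kappa-\kappa'$.} Let $\omega$ be good and $j=i+l\in\mathcal B(W)$ with $7\le l\le k$. At the typical point of $\Gamma_J$, $\|z_j\|\ge\frac19-10^{-3}$. On $\Gamma_J$ the function $\hat q_{i+k}$ varies by at most $M_J\le8$ (Lemma~\ref{lem:slow} with $w=x$), and $|\hat q_j-\hat q_{i+k}|\le2k$, so $\hat q_j$ varies by at most $4k+8\le10^{-4}3^{j+1}$. Hence $\|z_j\|\ge\frac19-10^{-3}-10^{-4}$ on all of $\Gamma_J$. Take a point with offset $\omega$. By \eqref{eq:start}, $2A_i^w-2A_j^w\equiv3^{i+1}U^w-\nu^w_{[i,j)}$ modulo $3^{j+1}$. Multiply by $\operatorname{sg}(w)$ and sum; since $\sum_w\operatorname{sg}(w)U^w=\kappa-\kappa'$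 by \eqref{eq:step}, dividing by $3^{j+1}=3^{i+l+1}$ gives
\[
\frac{\kappa-\kappa'}{3^l}\equiv-z_j+\text{err}\pmod1,\qquad|\text{err}|\le\frac{|q_i|+2l}{3^{i+l+1}}\le\frac{2\cdot3^{i+1}+2k}{3^{i+l+1}}\le3^{1-l}\le3^{-6}.
\]
As $\frac19-10^{-3}-10^{-4}-3^{-6}>0.108$, we get $\|(\kappa-\kappa')/3^l\|\ge0.1$ for at least $\beta_i$ values of $l\in[2,k]$.

\emph{Step 3: summing.} At a point with good offset $\omega$, \eqref{eq:incr} and \eqref{eq:step} give $\Delta_i=\Phi(U^x)$, with $\Phi$ as in \eqref{eq:Phi} for the parameters belonging to $\omega$. Every index $u\in[0,3^k)$ occurs, except those for which $A^x[u]+\omega$ is unmatched; these exceptions number at most $\ell(J)$ over all $\omega$, and $\Phi^2\le4k^2$. By Lemma~\ref{lem:variance}, $3^kh_i\ge0.9h_{i+k}$ (Lemma~\ref{lem:count}(c)), $4k^2\lambda_1\le v_0/16$ and $\beta_i\ge1$,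
\[
\sum_{\Gamma_J}\Delta_i^2\ge\frac{h_i}2\cdot3^k\cdot\frac{v_0}2\beta_i-4k^2\ell(J)\ge\Big(0.225-\frac1{16}\Big)v_0\beta_ih_{i+k}\ge\frac{v_0}8\beta_ih_{i+k}.\qedhere
\]
\end{proof}

\subsection{Proof of Proposition~\ref{prop:disp}}
Sum \eqref{eq:taylor} over $\Gamma_W$ and over $i\in\mathcal I$ with $i<i'$, where $i'\in\{m+k,\dots,n\}$ is congruent to $m$ modulo $k$. By Lemma~\ref{lem:first},
\begin{equation}\label{eq:tanaka}
\sum_{\Gamma_W}f(\hat q_m)\ge\sum_{\Gamma_W}f(\hat q_{i'})+\sum_{i<i'}\sum_{\Gamma_W}\tfrac12f''(\zeta_i)\Delta_i^2-\tfrac12c_1r|W|,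
\end{equation}
and both sums on the right are nonnegative. It suffices to find $i'$ for which one of them is at least $c_1r|W|$, because then $\sum|\hat q_m-\bar q|\ge\sum f(\hat q_m)\ge c_2r|W|$.

The intervals $[i+1,i+k]$ partition $(m,n]$ and $k\ge12/c$, so richness gives $\sum_i\beta_i\ge cH-6H/k\ge cH/2$. Let $\pi_i|W|$ be the number of points of $\Gamma_W$ with $|\hat q_{i+k}-\bar q|\le r$; call them \emph{near} points.

Suppose $\pi_i<\frac12$ for some $i$. Then at least $(1-\lambda-\frac12)|W|\ge\frac14|W|$ points have $f(\hat q_{i+k})>0.4r$, and the first sum in \eqref{eq:tanaka} with $i'=i+k$ is at least $0.1r|W|\ge c_1r|W|$.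

Suppose now $\pi_i\ge\frac12$ for all $i$, and fix $i$. The unclean blocks $J$ have total length at most $\ell(W)/\lambda_1\le|W|/16$, and by \eqref{eq:typical} the non-typical blocks contain at most $|W|/16$ points. So the clean typical blocks containing a near point have total length at least $(\frac12-\frac18)|W|$. On $\Gamma_J$ for such a block, $|\hat q_{i+k}-\bar q|\le r+8\le2r$ by Lemma~\ref{lem:slow}, so $|\zeta_i-\bar q|\le2r+2k\le3r$ and $f''(\zeta_i)\ge1/(32r)$. By Lemma~\ref{lem:second}, the second sum in \eqref{eq:tanaka} with $i'=n$ is at least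
\[
\sum_i\frac1{64r}\cdot\frac{v_0}8\,\beta_i\cdot\frac38|W|\ge\frac{3v_0}{4096r}\cdot\frac{cH}2|W|=c_1r|W| .
\]
This completes the proof.\qed

\subsection{From dispersion to disagreement}
Dispersion of the integer $\hat q_m$ must be converted into distance from $3^{m+1}\mathbb Z$. The danger is that the dispersion is carried by points near other multiples of $3^{m+1}$; the smallness of $\gamma$ excludes this.

\begin{lemma}\label{lem:gain}
Let $m\ge L_1$.
\begin{enumerate}
\item[(a)] If $W$ is a rich window of level $n_m$, at least $p|W|$ points of $\Gamma_W$ satisfy $\|z_m\|\ge\delta$.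
\item[(b)] If $(t,s)\in\Gamma$ and $\|z_m(t,s)\|\ge\delta$, then $\|z_j(t,s)\|\ge0.12$ for some $j\in[m-G,m]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Q=3^{m+1}$, let $\bar q$ be a multiple of $Q$ nearest to $q_*$, and $Y=\hat q_m-q_*$. By Lemma~\ref{lem:moments}, (L1) and \eqref{eq:gamma}, $\sum_{\Gamma_W}Y^4\le C_M\gamma^2Q^4|W|\le\frac p{512}Q^4|W|$.

If $|q_*-\bar q|>Q/4$, then at most $8^4\frac p{512}|W|=8p|W|\le\frac14|W|$ points have $|Y|\ge Q/8$. The others, at least $(1-\lambda_0-\frac14)|W|\ge p|W|$ in number, have $\|z_m\|\ge\frac14-\frac18\ge\delta$.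

If $|q_*-\bar q|\le Q/4$, put $R=|\hat q_m-\bar q|$. By Proposition~\ref{prop:disp} and (L1), $\sum R\ge c_2\sqrt{c\gamma/2}\,Q|W|=pQ|W|$. Where $R\ge Q/2$ we have $|Y|\ge R-Q/4\ge R/2\ge Q/4$, hence $R\le2|Y|(4|Y|/Q)^3=128Y^4/Q^3$, and these points contribute at most $\frac14pQ|W|$ to $\sum R$. Points with $R<\delta Q$ contribute at most $\delta Q|W|=\frac14pQ|W|$. The points with $\delta Q\le R<Q/2$ thus contribute at least $\frac12pQ|W|$, so there are at least $p|W|$ of them, and there $\|z_m\|=R/Q\ge\delta$.

(b) If $j>L$ and $\delta\le\|z_j\|<0.12$, then $\|3z_j\|=3\|z_j\|$, and \eqref{eq:triple} with $2\cdot3^{-L}\le\delta$ gives $\|z_{j-1}\|\ge2\|z_j\|$. If $\|z_j\|<0.12$ for all $j\in[m-G,m]$, we can iterate $G$ times, since $m-G\ge L$, and obtain $\|z_{m-G}\|\ge2^G\delta\ge1$, which is absurd.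
\end{proof}

\section{Descent through the levels}\label{sec:descent}

We apply Lemma~\ref{lem:gain} along the progression $\Pi=\{L_1+uG':u\ge0\}$. The step $G'=G+g+1$ is chosen so that the range $[m-G,m]$ produced by Lemma~\ref{lem:gain}(b) lies just above the buffer $(m-G',m-G'+g]$ of the preceding element. Given $N$, let $m^*\in\Pi$ be maximal with $h_{n_{m^*}}\le N/100$ and put $n^*=n_{m^*}$; then $m^*\to\infty$ as $N\to\infty$. Fix a positive integer $C'$ with $100\cdot9^{G'}3^{-C'-1}\le0.01$.

\subsection{The generic event}
Let $\mathcal A$ be the set of quadruples for which time $0$ lies in an $L$-block of each of the four points and the following holds. Let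
\[
\Theta=-\sum_{i\ge L}3^{i-L}\sum_w\operatorname{sg}(w)\,e_i^w(0)=\sum_{i\ge0}\Theta_i3^i,\qquad\Theta_i\in\{0,1,2\},
\]
as a $3$-adic integer, and $\Pi_M=\Pi\cap[2m^*+C',M]$. Then for every integer $M\in[4m^*+2C',n^*]$ at least a quarter of the $m'\in\Pi_M$ satisfy $\Theta_{m'-L-1}=1$.

\begin{lemma}\label{lem:generic}
For $N$ large, $\mu^{\otimes4}(\mathcal A)\ge1-\eta$.
\end{lemma}

\begin{proof}
The first requirement fails with probability at most $4\cdot3^{-L-1}\le\eta/2$. Given that it holds, $\sum_i3^{i-L}e_i^x(0)$ is Haar distributed on the $3$-adic integers and independent of the other three sums, so $\Theta$ is Haar distributed and the $\Theta_i$ are independent and uniform. For $M\ge4m^*+2C'$,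
\begin{equation}\label{eq:PiM}
|\Pi_M|\ge\frac{M-2m^*-C'}{G'}-1\ge\frac M{2G'}-1 .
\end{equation}
Hoeffding's inequality states that among $u$ independent trials with success probability $\frac13$ the proportion of successes is below $\frac13-a$ with probability at most $e^{-2a^2u}$. With $a=\frac1{12}$, the second requirement fails with probability at most $\sum_{M\ge4m^*}\exp(-\frac1{72}(\frac M{2G'}-1))$, which tends to $0$ as $m^*\to\infty$.
\end{proof}

It remains to show that for $N$ large no quadruple in $\mathcal A$ has $\bar f_N<\varepsilon$. Suppose one does, and adopt the notation of Sections~\ref{sec:windows} and~\ref{sec:dispersion}. The quadruple and the matching are now fixed; the only randomness is the choice of a time.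

\subsection{Nested windows and drifts}
Let $\mathcal T$ be the set of $L$-block times of $x$ in windows of level $n^*$. At most $2h_{n^*}\le N/50$ times of $[0,N)$ lie in incomplete $n^*$-blocks and at most $N/h_L+1$ lie outside $L$-blocks, so $|\mathcal T|\ge N/2$. Let $\mathbb P$ be the uniform measure on $\mathcal T$. For $m\in\Pi$, $m\le m^*$, let $W_m=W_m(t)$ be the window of level $n_m$ containing $t$, and $\mathcal W_m$ the $\sigma$-algebra it generates. The windows shrink and the $\mathcal W_m$ increase as $m$ decreases, and given $W_m=W$ the time $t$ is uniform on $W^L$, with $|W^L|\ge\frac12|W|$. Let $\mathcal R_m$ be the event that $W_m$ is rich, and $\mathcal L$ the event that $\lambda_{W_m}\le\lambda_0$ for all $m\in\Pi$, $m\le m^*$. The maximal windows with $\lambda_W>\lambda_0$ are disjoint, so by \eqref{eq:totalloss} their total length is at most $N/16$, and $\mathbb P(\mathcal L^c)\le\frac18$.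

Disagreeing levels found for one window must be handed down to the smaller windows inside it, so we measure how $q_*$ changes. Let $m,m^-=m-G'\in\Pi$ with $m\le m^*$, and write $W=W_m$, $W^-=W_{m^-}$, $n^-=n_{m^-}$. By (L1), $m\le n^-\le n_m$. If $\lambda_W\le\lambda_0$ and $\lambda_{W^-}\le\frac12$, let the \emph{drift} $Y_m$ be the value of $\hat q^{\,W}_{n^-}-q_*^W$ at the first point of $\Gamma_{W^-}$, and put $\rho_m=3^{-m}|Y_m|$; otherwise put $\rho_m=0$. The variable $\rho_m$ is $\mathcal W_{m-G'}$-measurable. At that first point $q_*^{W^-}=q_{n^-}\equiv\hat q^{\,W}_{n^-}$ modulo $3^{n^-+1}$, so on $\mathcal L$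
\begin{equation}\label{eq:drift}
\|z_j(W_{m-G'})-z_j(W_m)\|\le\rho_m3^{m-j-1}\qquad(L\le j\le n_{m-G'}).
\end{equation}

\begin{lemma}\label{lem:rho}
$\mathbb E[\rho_m^4\mid\mathcal W_m]\le C_\rho$. Consequently $\psi_m:=\rho_m^2/\theta^2$ satisfies $\mathbb E[\psi_m\mid\mathcal W_m]\le p/16$ and $\mathbb E[\psi_m^2\mid\mathcal W_m]\le1$.
\end{lemma}

\begin{proof}
Let $\lambda_W\le\lambda_0$ and let $W^-\subset W$ have $\lambda_{W^-}\le\frac12$. By Lemma~\ref{lem:slow} with $w=x$ and $J=W^-$, the function $\hat q^{\,W}_{n^-}$ varies by at most $7$ on $\Gamma_{W^-}$. So $|Y_m|^4\le8(|\hat q^{\,W}_{n^-}-q_*^W|^4+7^4)$ at each of the at least $\frac12|W^-|$ points of $\Gamma_{W^-}$. Summing over these sub-windows and using Lemma~\ref{lem:moments} with $j=n^-\ge n_m-H_m$,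
\[
\sum_{W^-}|W^-|\,|Y_m|^4\le16\sum_{\Gamma_W}\big(|\hat q^{\,W}_{n^-}-q_*^W|^4+7^4\big)\le16\,(C_M81^{m+1}+7^4)|W| .
\]
Divide by $3^{4m}|W^L|\ge\frac1281^m|W|$. The bounds for $\psi_m$ follow from Cauchy--Schwarz and \eqref{eq:g}, which also gives $C_\rho/\theta^4\le(p/16)^2\le1$.
\end{proof}

\subsection{Creating and inheriting disagreement}
Lemma~\ref{lem:gain} concerns points of $\Gamma$, while richness concerns windows. For $m,m-G'\in\Pi$, $m\le m^*$, let $X_m=1$ if $W_{m-G'}$ is admissible and $\|z_j(W_{m-G'})\|\ge0.115$ for some $j\in[m-G,m]$, and $X_m=0$ otherwise. This variable is $\mathcal W_{m-G'}$-measurable.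

\begin{lemma}[Creation]\label{lem:create}
On $\mathcal R_m$, $\ \mathbb E[X_m\mid\mathcal W_m]\ge p/2$.
\end{lemma}

\begin{proof}
Let $W=W_m$ be rich and $m^-=m-G'$. By Lemma~\ref{lem:gain}, at least $p|W|$ points of $\Gamma_W$ have $\|z_j\|\ge0.12$ for some $j\in[m-G,m]$. Sub-windows $W^-$ of level $n_{m^-}$ with $\lambda_{W^-}>1$ have total length at most $\ell(W)\le\frac p8|W|$; discard their points. The other sub-windows that contain points are admissible; discard the points that are not typical for $W^-$, at most $\frac p{16}|W|$ in total by \eqref{eq:typical}. Since $m-G=m^-+g+1$ and $m\le n_{m^-}$, a remaining point has $\|z_j(W^-)\|\ge0.12-10^{-3}\ge0.115$, so $X_m(t)=1$. At least $\frac p2|W|$ points remain, and their $t$'s are distinct elements of $W^L$.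
\end{proof}

For $m\in\Pi$, $m<m^*$, let $\mathcal G_m=\Pi\cap[m+G',\min(n_m,m^*)]$.

\begin{lemma}[Inheritance]\label{lem:inherit}
On $\mathcal L$, $\ |\mathcal B(W_m)|\ge\sum_{m'\in\mathcal G_m}X_{m'}-\sum_{m'\in\mathcal G_m}\psi_{m'}$.
\end{lemma}

\begin{proof}
Let $m'\in\mathcal G_m$ have $X_{m'}=1$, with witness $j\in[m'-G,m']$. Then $m+g<j\le n_m$. Apply \eqref{eq:drift} along the chain $W_{m'-G'}\supset W_{m'-2G'}\supset\dots\supset W_m$, which is allowed since $j\le n_m$:
\[
\|z_j(W_m)\|\ge0.115-\sum_u\rho_{m'-uG'}\,3^{m'-uG'-j-1},
\]
the sum over $u\ge1$ with $m'-uG'\ge m+G'$. The exponent is at most $G-uG'-1=-g-2-(u-1)G'$. Call $m'$ \emph{spoiled} if $\rho_{m'-uG'}>\theta4^{u-1}$ for some such $u$. If $m'$ is not spoiled, the sum is at most $3^{-6}\sum_{u\ge1}(4/3^{G'})^{u-1}<0.0015$, as $G'\ge5$; so $\|z_j(W_m)\|\ge\frac19$ and $j\in\mathcal B(W_m)$. The intervals $[m'-G,m']$ are disjoint, so different $m'$ give different $j$. A given $m''\in\mathcal G_m$ spoils at most $\#\{u\ge1:4^{u-1}<a\}$ values of $m'$, where $a=\rho_{m''}/\theta$. This number is $0$ for $a\le1$ and at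 most $1+\log_4a\le a^2$ for $a>1$, so it is at most $\psi_{m''}$.
\end{proof}

\subsection{The top levels}
Lemma~\ref{lem:inherit} uses only levels up to $m^*$, which is a negligible part of $(m,n_m]$ when $m$ is close to $m^*$. For such $m$ we use genericity: all digit counts available in $[0,N)$ are $O(9^{m^*})$, so at levels above $2m^*+C'$ neither the passage of time nor the matching can change the discrepancy seen at times $(0,0)$. Let $\mathcal D$ be the event that $\rho_{m''}\le3^{m^*/2}$ for all $m''\in\Pi\cap[L_1+G',m^*]$. By Lemma~\ref{lem:rho} and Markov's inequality, $\mathbb P(\mathcal D^c)\le m^*C_\rho9^{-m^*}\le\frac18$ for $N$ large.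

\begin{lemma}\label{lem:top}
Let $N$ be large, $m\in\Pi$, $m\le m^*$ and $n_m\ge4m^*+2C'$. Then $\mathcal L\cap\mathcal D\subset\mathcal R_m$.
\end{lemma}

\begin{proof}
Let $t\in\mathcal L\cap\mathcal D$ and $m'\in\Pi_{n_m}$ with $\Theta_{m'-L-1}=1$. We show that $m'\in\mathcal B(W_m)$. We have $m+g<2m^*+C'\le m'\le n_m$ for $N$ large, so only $\|z_{m'}(W_m)\|\ge\frac19$ has to be checked.

\emph{At times $(0,0)$.} These times need not be matched, but $q_j(0,0)$ is defined for $j\ge L$. By \eqref{eq:start},
\[
q_{m'}(0,0)=q_L(0,0)-\sum_{i=L}^{m'-1}3^{i+1}\sum_w\operatorname{sg}(w)e_i^w(0)+\sum_w\operatorname{sg}(w)\nu^w_{[L,m')}(0).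
\]
After division by $3^{m'+1}$ the middle term is congruent to $3^{-(m'-L)}(\Theta\bmod3^{m'-L})$ modulo $1$. This number has leading ternary digit $\Theta_{m'-L-1}=1$, so it lies in $[\frac13,\frac23)$. The other terms are at most $(2\cdot3^{L+1}+2m')3^{-m'-1}$, and $m'\ge2m^*$. So $\|z_{m'}(0,0)\|\ge0.3$ for $N$ large.

\emph{From $(0,0)$ to $W_{m^*}$.} Let $(t_0,s_0)$ be the first point of $\Gamma_{W_{m^*}}$ and let $\hat n$ be minimal with $h_{\hat n}\ge N$. Apply Lemma~\ref{lem:lift} with top level $\max(\hat n,m')$. Between two $L$-block times in $[0,N)$ there is at most one top-level transition, and the digit count changes by at most $\hat n$; so $2A^w_{m'}$ changes modulo $3^{m'+1}$ by at most $\hat n+1$, and $q_{m'}(t_0,s_0)$ differs from $q_{m'}(0,0)$ modulo $3^{m'+1}$ by at most $4(\hat n+1)$. By \eqref{eq:walk}, $q_*^{W_{m^*}}=q_{n^*}(t_0,s_0)$ differs from $q_{m'}(t_0,s_0)$ modulo $3^{m'+1}$ by at most $2n^*$. Now $3^{\hat n-1}\le h_{\hat n-1}<N$, and maximality of $m^*$ gives $N<100h_{n_{m^*+G'}}<3^{n_{m^*+G'}+5}$; hence $\hat n\le10\cdot9^{m^*+G'}+6$. Also $n^*\le10\cdot9^{m^*}$.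 Therefore
\[
\|z_{m'}(W_{m^*})-z_{m'}(0,0)\|\le\frac{4(\hat n+1)+2n^*}{3^{m'+1}}\le\frac{100\cdot9^{G'}\,9^{m^*}}{3^{2m^*+C'+1}}\le0.01 .
\]

\emph{From $W_{m^*}$ to $W_m$.} The chain has at most $m^*$ steps, \eqref{eq:drift} applies since $m'\le n_m$, and each step costs at most $3^{m^*/2}3^{m^*-m'}\le3^{-m^*/2}$. The total $m^*3^{-m^*/2}$ is at most $0.01$ for $N$ large, so $\|z_{m'}(W_m)\|\ge0.28$.

By the definition of $\mathcal A$ with $M=n_m\le n^*$, by \eqref{eq:PiM}, and since $n_m\ge H_m\ge4G'$ and $16cG'\le1$ by \eqref{eq:c},
\[
|\mathcal B(W_m)|\ge\frac14\Big(\frac{n_m}{2G'}-1\Big)\ge\frac{n_m}{16G'}\ge cH_m .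
\]
Finally $\lambda_{W_m}\le\lambda_0$ on $\mathcal L$.
\end{proof}

\subsection{The lower levels}

\begin{lemma}\label{lem:low}
Let $N$ be large, $m\in\Pi$, $m\le m^*$ and $n_m<4m^*+2C'$. Then the event that $\mathcal L$ holds, $\mathcal R_{m'}$ holds for all $m'\in\Pi\cap(m,m^*]$, and $\mathcal R_m$ fails has probability at most $3200G'/(p^2H_m)$.
\end{lemma}

\begin{proof}
For $N$ large, $4m^*+2C'\le\min(n^*,5m^*)$. So $m<m^*$ and $\min(n_m,m^*)\ge n_m/5$. By (L1), $m+G'\le n_m/20$, and $m+G'\in\Pi$; hence
\[
|\mathcal G_m|\ge\frac1{G'}\Big(\frac{n_m}5-\frac{n_m}{20}\Big)\ge\frac{H_m}{10G'} .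
\]
For $m'\in\mathcal G_m$ consider $\mathbf 1_{\mathcal R_{m'}}(X_{m'}-\mathbb E[X_{m'}\mid\mathcal W_{m'}])$ and $\psi_{m'}-\mathbb E[\psi_{m'}\mid\mathcal W_{m'}]$. Each is $\mathcal W_{m'-G'}$-measurable, has conditional mean $0$ given $\mathcal W_{m'}$, and has second moment at most $1$ (Lemma~\ref{lem:rho}). So each family consists of martingale differences as $m'$ decreases; these are orthogonal, and each of the two sums over $\mathcal G_m$ has second moment at most $|\mathcal G_m|$. By Chebyshev's inequality, outside an event of probability at most $(64+256)/(p^2|\mathcal G_m|)\le3200G'/(p^2H_m)$, the first sum is at least $-\frac p8|\mathcal G_m|$ and the second at most $\frac p{16}|\mathcal G_m|$. At such a $t$, if $\mathcal L$ and all $\mathcal R_{m'}$, $m'\in\mathcal G_m$, hold, then Lemmas~\ref{lem:create}, \ref{lem:rho} and~\ref{lem:inherit} and \eqref{eq:c} give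
\[
|\mathcal B(W_m)|\ge\Big(\frac p2-\frac p8\Big)|\mathcal G_m|-\Big(\frac p{16}+\frac p{16}\Big)|\mathcal G_m|=\frac p4|\mathcal G_m|\ge\frac{p\,H_m}{40G'}\ge cH_m,
\]
so $\mathcal R_m$ holds.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}
Let $N$ be large and suppose that a quadruple in $\mathcal A$ has $\bar f_N<\varepsilon$. If $t\in\mathcal L\cap\mathcal D$ and $W_{L_1}(t)$ is not rich, let $m\in\Pi$, $m\le m^*$, be the largest level with $t\notin\mathcal R_m$. By Lemma~\ref{lem:top}, $n_m<4m^*+2C'$, and then $t$ lies in the event of Lemma~\ref{lem:low} for this $m$. By (L3) these events have total probability at most $\frac18$. Hence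
\[
\mathbb P(\mathcal R_{L_1})\ge1-\mathbb P(\mathcal L^c)-\mathbb P(\mathcal D^c)-\tfrac18\ge\tfrac12 .
\]
The rich windows of level $n_{L_1}$ thus have total length at least $\frac12|\mathcal T|\ge N/4$. By Lemma~\ref{lem:gain}(a) with $m=L_1$, at least $pN/4$ points of $\Gamma$ have $\|z_{L_1}\|\ge\delta$, and so $q_{L_1}\ne0$. By Lemma~\ref{lem:rigid}, applied to the original matching, and the choice of $\varepsilon$, the number of such points is at most $24h_{L_1}\varepsilon N+12h_{L_1}\le pN/32+12h_{L_1}$, which is less than $pN/4$ for $N$ large. This contradiction shows that, up to the discarded null set, the event $\{\bar f_N<\varepsilon\}$ is contained in the complement of $\mathcal A$, which has measure at most $\eta$ by Lemma~\ref{lem:generic}.\qed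

\begin{remark}
The loss enters the proof in two ways. In Sections~\ref{sec:windows}--\ref{sec:descent} up to the last step it has to be small only compared with the absolute constant $\lambda_0$, the same at every level; this is why the descent may run through a number of levels that grows with $N$. Only Lemma~\ref{lem:rigid} needs $\varepsilon$ small compared with $1/h_{L_1}$, and there the level is fixed. The dependence of $\varepsilon$ on $\eta$ comes from the last condition in (L2), that is, from requiring time $0$ to lie in $L$-blocks.
\end{remark}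

\begin{thebibliography}{9}
\bibitem{subst} \emph{On metric properties of substitutions}, \texttt{http://www.numdam.org/article/CM\_1988\_\_65\_3\_241\_0.pdf}
\end{thebibliography}
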